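\title{Tolerating random vertex faults can cost a factor $\log^2 N$ in edges}

\begin{abstract}
Fix $0<p<1$. A graph $H$ tolerates random faults for a graph $G$ with $N$ vertices and $M$ edges if, after each vertex of $H$ is deleted independently with probability $p$, the remaining graph contains a copy of $G$ with probability tending to $1$. We show that $O(M\log N)$ edges do not always suffice: there are graphs $G$ for which every such $H$, with any number of vertices, has $\Omega(M\log^2N)$ edges. We also determine the worst-case order, $\Theta\big(M\log^2(N^2/M)\big)$, for all $N^\varepsilon\le M\le\binom N2$; the upper bound is attained with $O(N)$ vertices.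
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Fix a failure probability $p$ with $0<p<1$. Graphs are finite and simple, and $\log$ is the natural logarithm. For a finite set $X$, the \emph{random set} $S\subseteq X$ contains each element of $X$ independently with probability $1-p$; when $X=V(H)$ for a graph $H$, the elements of $S$ are the vertices that survive. An \emph{embedding} of a graph $G$ in $H[S]$ is an injection $f\colon V(G)\to S$ that maps edges to edges. Let $T(G,H)$ be the event that such an embedding exists, and call $\Pr(T(G,H))$ the \emph{success probability}. If $G$ has $N$ vertices, then $H$ is a \emph{random-fault-tolerant} (RFT) graph for $G$ if the success probability tends to $1$ as $N\to\infty$. Asymptotic notation refers to $N\to\infty$; the implied constants may depend on $p$, and they, as well as the convergence of the success probability to $1$, are required to be uniform over all graphs $G$ with $N$ vertices.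

As recorded in \cite{source}, there is a general construction that gives every graph with $N$ vertices an RFT graph with $O(N)$ vertices. Moreover, if $G$ has $N$ vertices and $M$ edges and is a Cayley graph, a de Bruijn graph, a shuffle-exchange graph, or a partial $k$-tree for a fixed $k$ (with constants depending on $k$; in particular, a tree), then $G$ has an RFT graph with $O(N)$ vertices and $O(M\log N)$ edges. The following question comes from \cite{source}.
\begin{quote}
\emph{Does every graph with $N$ vertices and $M$ edges have an RFT graph with $O(N)$ vertices and $O(M\log N)$ edges?}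
\end{quote}

\subsection*{Three constructions}
Three simple constructions show the range of possible answers. We use Chernoff's bound in the following form: if $\xi$ is binomial with mean $\mu$ and $0<\eta\le1$, then
\begin{equation}\label{eq:chernoff}
\Pr\big(|\xi-\mu|\ge\eta\mu\big)\le 2e^{-\eta^2\mu/3}.
\end{equation}
Put $R=\lceil 2N/(1-p)\rceil$ and $s=\lceil 2\log N/\log(1/p)\rceil$. By \eqref{eq:chernoff} with $\eta=\frac12$, fewer than $N$ out of $R$ vertices survive with probability at most $2e^{-N/6}$, and $s$ given vertices are all deleted with probability $p^s\le N^{-2}$.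

\emph{The complete graph.} The graph $K_R$ is an RFT graph for every $G$ with $N$ vertices. It has $O(N)$ vertices and $O(N^2)$ edges, so graphs with $M=\Omega(N^2)$ need only $O(M)$ edges.

\emph{The blow-up.} Replace each vertex $u$ of $G$ by a set $V_u$ of $s$ vertices and each edge $uv$ by the complete bipartite graph between $V_u$ and $V_v$. If every $V_u$ has a survivor, $G$ embeds; this fails with probability at most $Np^s\le 1/N$. The blow-up has $O(N\log N)$ vertices and $Ms^2=O(M\log^2N)$ edges, one logarithm for each end of an edge.

\emph{The power of a path.} Let $G$ be the path with $N$ vertices, and let $H$ have vertices $1,\dots,R$, with $i$ and $j$ adjacent if $0<|i-j|\le s$. If no $s$ consecutive vertices are all deleted, the survivors in increasing order form a path. Hence the success probability is at least $1-RN^{-2}-2e^{-N/6}$, with $O(N)$ vertices and at most $Rs=O(M\log N)$ edges.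

The last construction suggests that one logarithm should be enough in general. Once a vertex of $G$ is placed, each neighbor is offered about $\log N$ candidate positions, so that none of the many steps gets stuck; the second logarithm of the blow-up looks like the price of insisting that $u$ go to its own set $V_u$. For paths this price is avoided because the copy of $G$ may slide along $H$. We show that there are graphs that cannot slide, and that they need both logarithms.

\subsection*{Results}

\begin{theorem}\label{thm:lower}
There are $c_0>0$, $D_0>1$ and $n_0$, depending only on $p$, such that for all $n\ge n_0$ and $D_0\le D\le n^{1/2}$ there is a graph $G$ with $n$ vertices and $\frac{n^2}{4D}\le|E(G)|\le\frac{n^2}{D}$ such that every graph $H$, with any number of vertices, with $\Pr(T(G,H))\ge e^{-n^{1/4}}$ has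
\[
|E(H)|\ge c_0\,\frac{n^2}{D}\,\log^2D .
\]
\end{theorem}

\begin{corollary}\label{cor:no}
For all large $N$ there is a graph $G$ with $N$ vertices and $M$ edges, $\frac14N^{3/2}\le M\le N^{3/2}$, such that every $H$ with success probability at least $e^{-N^{1/4}}$ has $|E(H)|\ge\frac{c_0}4M\log^2N$. Hence for every constant $A$ and all large $N$, every $H$ with at most $AM\log N$ edges has success probability below $e^{-N^{1/4}}$, whatever its number of vertices. The answer to the question is negative.
\end{corollary}

\begin{proof}
Take $n=N$ and $D=N^{1/2}$ in Theorem~\ref{thm:lower}. Then $n^2/D=N^{3/2}\ge M$ and $\log^2D=\frac14\log^2N$, and $\frac{c_0}{4}\log^2N>A\log N$ for large $N$.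
\end{proof}

For these graphs the blow-up is optimal up to a constant factor in its number of edges, while for $M=\Omega(N^2)$ the complete graph is. The next theorem gives the worst-case order between and beyond these two cases.

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] For $N\ge2$ and $M\ge1$, every graph with $N$ vertices and $M$ edges has an RFT graph with $O(N)$ vertices, $O\big(M\log^2(N^2/M)\big)$ edges, and success probability at least $1-N^{-2}$. The constants depend only on $p$.
\item[(b)] For each $\varepsilon\in(0,1)$ there are $c>0$ and $N_0$, depending on $p$ and $\varepsilon$, such that for all $N\ge N_0$ and $N^\varepsilon\le M\le\binom N2$ there is a graph $G$ with exactly $N$ vertices and $M$ edges such that every $H$ with $\Pr(T(G,H))\ge e^{-N^{\varepsilon/8}}$ has $|E(H)|\ge cM\log^2(N^2/M)$. If $M\ge2N$, then $G$ can be taken connected.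
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:iff}
Let $\varepsilon\in(0,1)$ and $N^\varepsilon\le M=M(N)\le\binom N2$. The bounds ``$O(N)$ vertices and $O(M\log N)$ edges'' are attainable for all graphs with $N$ vertices and $M$ edges if and only if $\log^2(N^2/M)=O(\log N)$, that is, $M\ge N^2e^{-O(\sqrt{\log N})}$.
\end{corollary}

Section~\ref{sec:model} proves the lower bound in a simplified model. Sections~\ref{sec:lists}--\ref{sec:proof} prove Theorem~\ref{thm:lower}, Section~\ref{sec:upper} proves Theorem~\ref{thm:sharp}(a) and can be read independently, and Section~\ref{sec:densities} derives Theorem~\ref{thm:sharp}(b) and Corollary~\ref{cor:iff}.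

\section{Two logarithms in a model case}\label{sec:model}

Both logarithms are already visible if we forbid sliding by decree. Let $G$ be $d$-regular with $n$ vertices and $d\ge n^{1/2}$. Let $H$ have at most $n^3$ vertices, partitioned into sets $V_u$, $u\in V(G)$, and allow only embeddings $f$ with $f(u)\in V_u$ for all $u$, as in the blow-up. Put $\ell=\frac{\log n}{4\log(1/p)}$, so that $p^\ell=n^{-1/4}$. We claim that if $|E(H)|\le nd\ell^2/8$, then an allowed embedding exists with probability tending to $0$.

The basic fact is that short lists die. A set of at most $\ell$ vertices is entirely deleted with probability at least $n^{-1/4}$, so $m$ \emph{disjoint} such sets all meet $S$ with probability at most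
\begin{equation}\label{eq:disjoint}
(1-n^{-1/4})^m\le\exp(-mn^{-1/4}).
\end{equation}
We apply this twice. Call $x\in V_u$ \emph{rich} if it has more than $\ell$ neighbors in $V_v$ for at least half of the neighbors $v$ of $u$ in $G$, and \emph{poor} otherwise.

\emph{First logarithm: poor vertices are useless.} If $f(u)=x$, then $f(v)\in N_H(x)\cap V_v\cap S$ for every neighbor $v$ of $u$. If $x$ is poor, at least $d/2$ of the disjoint sets $N_H(x)\cap V_v$ have at most $\ell$ elements, and by \eqref{eq:disjoint} they all meet $S$ with probability at most $\exp(-n^{1/4}/2)$. So the probability that some allowed embedding uses some poor vertex is at most $n^3\exp(-n^{1/4}/2)$.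

\emph{Second logarithm: many rich vertices are needed.} A rich vertex has degree at least $d\ell/2$, and the degrees in $H$ sum to at most $nd\ell^2/4$, so there are at most $n\ell/2$ rich vertices. Thus at least $n/2$ of the sets $V_u$ contain at most $\ell$ rich vertices. An allowed embedding that uses only rich vertices needs a surviving rich vertex in each of them, which by \eqref{eq:disjoint} has probability at most $\exp(-n^{3/4}/2)$. This proves the claim.

The degree of $G$ is what makes the argument work: a position for $u$ must serve $d$ neighbors at once, so it is worthless unless most of them are offered more than $\ell$ choices. To pass to arbitrary $H$ and arbitrary embeddings we must deal with three obstacles.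

\begin{enumerate}
\item \emph{Lists overlap.} Without a partition, the lists of candidate positions of different vertices intersect, and \eqref{eq:disjoint} is false: $m$ copies of one list of size $\lfloor\ell\rfloor$ all meet $S$ with probability $1-p^{\lfloor\ell\rfloor}$. What saves the argument is that an embedding is injective, so a vertex shared by many lists serves only one of them (Lemma~\ref{lem:lists}).
\item \emph{The edges of $H$ carry no labels.} In the model an edge between $V_u$ and $V_v$ can only play the role of $uv$. In general we keep our own labels: a \emph{pair system} records, for each edge $uv$ of $G$, a set of pairs of positions for $(u,v)$. The argument above shows that a small pair system is unlikely to admit an embedding (Lemma~\ref{lem:pairs}). We then collect embeddings of $G$ in $H$ one at a time until the pair system they generate is large.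
\item \emph{One edge of $H$ may carry many labels.} In the power of a path, which edge of $G$ is mapped to $\{i,j\}$ depends on the number of survivors before $i$. We choose $G$ so that two embeddings share few edges of $H$ in different roles, about $d^2+n\log n$ at most (Lemma~\ref{lem:overlap}). With $k$ embeddings the loss is about $k^2(d^2+n\log n)$, against a main term larger than $nd$. So $k^2$ must be small compared to $D=n/d$, and each new embedding must contribute a $D^{-\Omega(1)}$ fraction of new pairs with a small exponent. This is why the lemmas count violations rather than assert one, and why the list length is chosen so that $p^\ell$ is a small power of $1/D$ rather than of $1/n$: the result is $\log^2D$.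
\end{enumerate}
The appearance of $\log D$ is not an artifact: the graph in Theorem~\ref{thm:lower} has $D\le n^2/|E(G)|\le4D$, so Theorem~\ref{thm:sharp}(a) gives a matching upper bound.

\section{Short lists that may overlap}\label{sec:lists}

We use McDiarmid's bounded differences inequality: if $Z$ is a function of independent random variables $\xi_y$, $y\in X$, and changing $\xi_y$ alone changes $Z$ by at most $c_y$, then for $t>0$
\begin{equation}\label{eq:mcdiarmid}
\Pr(Z\le\mathbb EZ-t)\le\exp\Big(-\frac{2t^2}{\sum_yc_y^2}\Big).
\end{equation}
We would like to apply it to the number of lists that are entirely deleted. A point that lies in very many lists has a large $c_y$ and destroys the concentration. Such points are few, however, so we remove them from all lists and pay for them afterwards by injectivity.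

\begin{lemma}\label{lem:lists}
Let $\ell>0$ and $\delta=p^\ell$ satisfy $4\ell\delta\le1$. Let $B_1,\dots,B_m$ be subsets of a finite set $X$ with $|B_i|\le\ell$ for all $i$. With probability at least $1-\exp(-m\delta^5)$ over $S\subseteq X$, every injection $g\colon\{1,\dots,m\}\to S$ satisfies
\[
|\{i:g(i)\notin B_i\}|\ge m\delta/4 .
\]
\end{lemma}

\begin{proof}
Let $K=\delta^{-2}$ and let $Y$ be the set of points lying in more than $K$ of the sets $B_i$. Since $|Y|K\le\sum_i|B_i|\le m\ell$, we have
\[
|Y|\le m\ell\delta^2\le m\delta/4 .
\]
Put $B_i'=B_i\setminus Y$ and $Z=|\{i:B_i'\cap S=\emptyset\}|$. Then $\mathbb EZ=\sum_ip^{|B_i'|}\ge m\delta$. Changing whether $y\in S$ changes $Z$ by at most $c_y=|\{i:y\in B_i'\}|\le K$, and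
\[
\sum_yc_y^2\le K\sum_yc_y=K\sum_i|B_i'|\le Km\ell .
\]
By \eqref{eq:mcdiarmid} with $t=m\delta/2$, and by $2\ell\delta\le1$,
\[
\Pr\big(Z\le\mathbb EZ-m\delta/2\big)\le\exp\Big(-\frac{m^2\delta^2/2}{\delta^{-2}m\ell}\Big)=\exp\Big(-\frac{m\delta^4}{2\ell}\Big)\le\exp(-m\delta^5).
\]
(If all $c_y$ vanish, then $Z=m$ always.) Outside this event $Z\ge m\delta/2$. Let $g$ be an injection into $S$. If $B_i'\cap S=\emptyset$ and $g(i)\in B_i$, then $g(i)\in B_i\cap S\subseteq Y$. By injectivity this happens for at most $|Y|\le m\delta/4$ indices $i$. The other indices counted by $Z$, at least $m\delta/2-m\delta/4$ in number, have $g(i)\notin B_i$.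
\end{proof}

\section{Pair systems}\label{sec:pairs}

From here to the end of Section~\ref{sec:proof} we use the parameters
\[
d=\frac nD,\qquad \ell=\frac{\log D}{20\log(1/p)},\qquad \delta=p^\ell=D^{-1/20}.
\]
Choose $D_0>1$, depending only on $p$, so that for all $D\ge D_0$
\begin{equation}\label{eq:D0}
\ell\ge1\qquad\text{and}\qquad17\,\ell^2\delta\le1 ,
\end{equation}
and assume $D_0\le D\le n^{1/2}$. Then $d\ge n^{1/2}$, and $4\ell\delta\le17\ell^2\delta\le1$, so Lemma~\ref{lem:lists} applies. ``Large $n$'' always means $n\ge n_0$ with $n_0$ independent of $D$.

Let $G$ be a graph on a vertex set $V$ and let $X$ be a finite set. A \emph{pair system} $P$ for $G$ on $X$ assigns to each ordered pair $(u,v)$ with $uv\in E(G)$ a set $P_{uv}\subseteq X\times X$, such that $P_{vu}=\{(y,x):(x,y)\in P_{uv}\}$. Its \emph{size} is $\|P\|=\sum_{uv\in E(G)}|P_{uv}|$, each edge counted once. An injection $f\colon V\to X$ \emph{violates} the edge $uv$ if $(f(u),f(v))\notin P_{uv}$; by the symmetry of $P$ this does not depend on the order of $u$ and $v$. In the model case one takes for $P_{uv}$ the edges of $H$ from $V_u$ to $V_v$. The next lemma is the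 argument of Section~\ref{sec:model} with \eqref{eq:disjoint} replaced by Lemma~\ref{lem:lists}; of the graph $G$ it uses only the minimum degree.

\begin{lemma}\label{lem:pairs}
Let $n$ be large, let $G$ be a graph on an $n$-set $V$ with minimum degree at least $d/2$, let $|X|\le n^3$, and let $P$ be a pair system for $G$ on $X$ with $\|P\|\le nd\ell^2/16$. With probability greater than $1-e^{-n^{1/4}}$ over $S\subseteq X$, every injection $f\colon V\to S$ violates at least $m_0=nd\delta^2/256$ edges of $G$.
\end{lemma}

\begin{proof}
Put $P_{uv}(x)=\{y:(x,y)\in P_{uv}\}$, the list of positions offered to $v$ when $u$ is at $x$. Call $x\in X$ \emph{rich for $u$} if $|P_{uv}(x)|>\ell$ for at least half of the $v\in N(u)$, and \emph{poor for $u$} otherwise. Let $R_u$ be the set of points rich for $u$.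

\emph{Step 1: a poor position forces many violations.} Let $x$ be poor for $u$. Then the set $N'$ of $v\in N(u)$ with $|P_{uv}(x)|\le\ell$ has $|N'|\ge\deg(u)/2\ge d/4$. Apply Lemma~\ref{lem:lists} to the lists $P_{uv}(x)$, $v\in N'$. With probability at least $1-\exp(-d\delta^5/4)$, every injection $f\colon V\to S$, being injective on $N'$, has $f(v)\notin P_{uv}(x)$ for at least $d\delta/16$ vertices $v\in N'$. If moreover $f(u)=x$, then each such edge $uv$ is violated. There are at most $n|X|\le n^4$ pairs $(u,x)$. So, except with probability at most $n^4\exp(-d\delta^5/4)$, the following holds: whenever $f\colon V\to S$ is an injection and $f(u)$ is poor for $u$, at least $d\delta/16$ edges at $u$ are violated.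

\emph{Step 2: many vertices receive poor positions.} If $x\in R_u$, then $\sum_{v\in N(u)}|P_{uv}(x)|\ge\frac{\deg(u)}2\ell\ge\frac d4\ell$. Summing over $x\in R_u$ and over $u$, and noting that each edge is counted from both ends,
\[
\frac{d\ell}4\sum_u|R_u|\le\sum_u\sum_{v\in N(u)}|P_{uv}|=2\|P\|\le\frac{nd\ell^2}8 .
\]
Hence $\sum_u|R_u|\le n\ell/2$, and the set $U$ of vertices $u$ with $|R_u|\le\ell$ has $|U|\ge n/2$. Apply Lemma~\ref{lem:lists} to the lists $R_u$, $u\in U$. Except with probability at most $\exp(-n\delta^5/2)$, every injection $f\colon V\to S$ has $f(u)\notin R_u$, that is, $f(u)$ poor for $u$, for at least $n\delta/8$ vertices $u$.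

If neither exceptional event occurs, at least $n\delta/8$ vertices are each incident with at least $d\delta/16$ violated edges. An edge is counted at most twice, so at least $\frac12\cdot\frac{n\delta}8\cdot\frac{d\delta}{16}=m_0$ edges are violated. Since $\delta^5=D^{-1/4}\ge n^{-1/8}$ and $d\ge n^{1/2}$, the total failure probability is at most
\[
n^4e^{-n^{3/8}/4}+e^{-n^{7/8}/2}<e^{-n^{1/4}}
\]
for large $n$.
\end{proof}

\section{Graphs that overlap themselves little}\label{sec:overlap}

If $f$ and $f'$ are two embeddings of $G$ in $H$, then $\pi=f^{-1}\circ f'$ is an injection from $W=f'^{-1}(f(V))$ into $V$, and $f'(e')=f(e)$ exactly when $\pi(e')=e$. So an edge of $H$ is used by $f$ and $f'$ for two different edges of $G$ only if $\pi$ maps an edge of $G$ to a different edge of $G$. For $W\subseteq V$ and an injection $\pi\colon W\to V$ (a \emph{partial injection} of $V$) define the \emph{overlap}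
\[
B(\pi)=\big|\{e\in E(G):e\subseteq W,\ \pi(e)\in E(G),\ \pi(e)\ne e\}\big| .
\]
For a path and a shift by one, $B(\pi)=|E(G)|-1$. At the other extreme, a uniformly random permutation maps each edge to a uniformly random pair, so $\mathbb EB(\pi)=|E(G)|(|E(G)|-1)/\binom n2$; hence an overlap of order $d^2$ occurs in every graph with order $nd$ edges. A random graph attains this order for all $\pi$ at once, up to a term $n\log n$ that pays for the union bound over $\pi$.

\begin{lemma}\label{lem:overlap}
For large $n$ there is a graph $G$ on an $n$-set $V$ such that
\begin{itemize}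
\item[(i)] all degrees lie in $[d/2,2d]$, and hence $nd/4\le|E(G)|\le nd$;
\item[(ii)] $B(\pi)\le6n\log n+12d^2$ for every partial injection $\pi$ of $V$.
\end{itemize}
\end{lemma}

\begin{proof}
Let each $2$-subset of $V$ be an edge independently with probability $\rho=1/D$.

(i) Each degree is binomial with mean $\mu=(n-1)/D\in[\frac34d,d]$ for $n\ge4$, and $[\frac23\mu,\frac43\mu]\subseteq[d/2,2d]$. By \eqref{eq:chernoff} with $\eta=\frac13$ and a union bound, (i) fails with probability at most $2ne^{-\mu/27}\le2ne^{-n^{1/2}/36}$.

(ii) Fix $\pi\colon W\to V$. The events $\{e,\pi(e)\in E(G)\}$ are not independent, because $\pi(e)$ may itself be mapped on to $\pi(\pi(e))$; we split them into three independent families. Consider the digraph whose vertices are the $2$-subsets of $V$, with an arc $e\to\pi(e)$ for each $e\subseteq W$ with $\pi(e)\ne e$. It has no loops, all out-degrees are at most $1$, and all in-degrees are at most $1$ because $\pi$ is injective. So it is a disjoint union of directed paths and directed cycles of length at least $2$. Color the arcs of each path and each even cycle alternately with two colors, and in an odd cycle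 give one arc a third color and alternate on the rest. Arcs of one color are then vertex-disjoint. Within a color class the events $\{e,\pi(e)\in E(G)\}$ are therefore independent, each of probability $\rho^2$, and the number $\xi$ of them that occur is binomial with at most $n^2/2$ trials and mean $\mu'\le n^2\rho^2/2=d^2/2$.

For a binomial variable with $m$ trials and success probability $q$, and an integer $t\ge1$, the probability of at least $t$ successes is at most $\binom mtq^t\le(emq/t)^t$. With $t=\lceil2n\log n+4d^2\rceil$ we get, using $t\ge4d^2$, then $e^2<8$, then $t\ge2n\log n$,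
\[
\Pr(\xi\ge t)\le\Big(\frac{ed^2/2}{t}\Big)^t\le\Big(\frac e8\Big)^t\le e^{-t}\le n^{-2n}.
\]
If $\xi\le t-1$ in all three classes, then $B(\pi)\le3(t-1)\le6n\log n+12d^2$. A partial injection sends each vertex to one of $n$ vertices or leaves it undefined, so there are at most $(n+1)^n\le en^n$ of them, and (ii) fails with probability at most $3en^{-n}$.

For large $n$ the two failure probabilities sum to less than $1$.
\end{proof}

\section{From embeddings to edges}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $G$ be the graph of Lemma~\ref{lem:overlap}; since $nd=n^2/D$, it has the required number of edges. Let $H$ satisfy $\Pr(T(G,H))\ge e^{-n^{1/4}}$. We show that $|E(H)|\ge nd\ell^2/32$, which is the theorem with $c_0=\big(12800\log^2(1/p)\big)^{-1}$.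

\emph{Reduction to few vertices.} Lemma~\ref{lem:pairs} needs a bound on $|X|$ for its union bound, whereas $H$ may have any number of vertices. Let $X$ be the set of non-isolated vertices of $H$. Since $G$ has no isolated vertices, every embedding of $G$ in $H$ has its image in $X$, so we may replace $H$ by $H[X]$ without changing the success probability. By \eqref{eq:D0}, $\ell^2\le1/\delta\le D$, so $nd\ell^2\le n^2$, and we are done if $|E(H)|>n^3/2$. Otherwise $|X|\le2|E(H)|\le n^3$.

\emph{Collecting embeddings.} We choose embeddings $f_1,f_2,\dots$ of $G$ in $H$ and put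
\[
P^{(j)}_{uv}=\{(f_i(u),f_i(v)):1\le i\le j\},
\]
which defines pair systems $P^{(0)}=\emptyset,P^{(1)},\dots$ on $X$. Suppose $f_1,\dots,f_{j-1}$ are chosen and $\|P^{(j-1)}\|\le nd\ell^2/16$. The event of Lemma~\ref{lem:pairs} for $P^{(j-1)}$ has probability greater than $1-e^{-n^{1/4}}$, and $T(G,H)$ has probability at least $e^{-n^{1/4}}$, so some set $S$ lies in both. This is the only use of the hypothesis on $H$. Let $f_j$ be an embedding of $G$ in $H[S]$, and let $E_j$ be the set of edges of $G$ that $f_j$ violates with respect to $P^{(j-1)}$. Then $|E_j|\ge m_0$. The set $P^{(j)}_{uv}$ has one element more than $P^{(j-1)}_{uv}$ if $uv\in E_j$ and equals it otherwise, so $\|P^{(j)}\|=|E_1|+\dots+|E_j|$.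

Stop at the first $k$ with $\|P^{(k)}\|>nd\ell^2/16$. Then $(k-1)m_0\le\|P^{(k-1)}\|\le nd\ell^2/16$, and by \eqref{eq:D0}
\begin{equation}\label{eq:k}
k\le16\ell^2\delta^{-2}+1\le17\ell^2\delta^{-2}\le\delta^{-3}=D^{3/20}.
\end{equation}

\emph{Counting edges of $H$.} Every $e\in E_j$ gives an edge $f_j(e)$ of $H$, but different pairs $(j,e)$ may give the same edge. Call $e'\in E_j$ \emph{fresh} if $f_j(e')\notin f_i(E(G))$ for all $i<j$. The edges $f_j(e')$, over all $j\le k$ and all fresh $e'\in E_j$, are distinct: for equal $j$ because $f_j$ is injective, and for different $j$ by freshness of the later one.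

Let $e'=uv\in E_j$ be not fresh, say $f_j(e')=f_i(e)$ with $i<j$ and $e\in E(G)$. The partial injection $\pi_{ij}=f_i^{-1}\circ f_j$ is defined at $u$ and $v$, and $\pi_{ij}(e')=e$. If $e\ne e'$, then $e'$ is counted in $B(\pi_{ij})$. If $e=e'$, then $\pi_{ij}$ either fixes both $u$ and $v$ or swaps them. In the first case $(f_j(u),f_j(v))=(f_i(u),f_i(v))\in P^{(j-1)}_{uv}$, contrary to $e'\in E_j$. So $\pi_{ij}$ swaps $u$ and $v$; the swapped pairs of a map are disjoint, so there are at most $n/2$ of them. Thus each pair $i<j$ accounts for at most $B(\pi_{ij})+n/2$ edges in $E_j$ that are not fresh. There are at most $k^2/2$ pairs, so by Lemma~\ref{lem:overlap}(ii)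
\[
|E(H)|\ge\|P^{(k)}\|-\frac{k^2}2\Big(6n\log n+12d^2+\frac n2\Big)\ge\frac{nd\ell^2}{16}-6k^2d^2-4k^2n\log n .
\]
We bound the two losses with \eqref{eq:k}. Since $d^2=nd/D=nd\delta^{20}$ and $\delta\le\frac1{17}$ by \eqref{eq:D0},
\[
6k^2d^2\le6\delta^{14}nd\le\frac{nd}{64}\le\frac{nd\ell^2}{64}.
\]
Since $k^2\le D^{3/10}\le n^{3/20}$ and $d\ge n^{1/2}$, for large $n$
\[
4k^2n\log n\le4n^{23/20}\log n\le\frac{n^{3/2}}{64}\le\frac{nd\ell^2}{64}.
\]
Therefore $|E(H)|\ge nd\ell^2\big(\frac1{16}-\frac1{64}-\frac1{64}\big)=nd\ell^2/32$.
\end{proof}

\begin{remark}\label{rem:degree}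
The hypothesis $D\le n^{1/2}$, that is, $d\ge n^{1/2}$, is used three times: for the concentration of the degrees in Lemma~\ref{lem:overlap}(i), to make $\exp(-d\delta^5/4)$ beat the factor $n^4$ in Step~1 of Lemma~\ref{lem:pairs}, and to make the loss $4k^2n\log n$ small compared to $nd\ell^2$. For bounded $d$ all three estimates break down.
\end{remark}

\section{A binary tree of shared spares}\label{sec:upper}

In the blow-up each vertex of $G$ owns about $\log N$ private positions, which costs $N\log N$ vertices. We again give each vertex a list of $O(\log N)$ positions, but now a constant number $w$ of them are private, $w$ are shared by a group of two vertices, $w$ by a group of four, and so on. The number of positions is then a geometric sum, $O(N)$. An edge of $G$ still creates at most $O(\log^2N)$ edges of $H$; and since there are few large groups, the edges between them are shared, which improves $\log^2N$ to $\log^2(N^2/M)$. The difficulty is that shared positions are contested, and we must show that the unmet demand dies out on the way up.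

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
\emph{Construction.} Let $J=\lceil\log_2N\rceil$, so $N\le2^J<2N$. Take a complete binary tree with $2^J$ leaves and identify $V(G)$ with $N$ of the leaves. Leaves are at level $0$ and the root is at level $J$; level $i$ has $2^{J-i}$ nodes, and each leaf lies below exactly one node of each level (a leaf counts as below itself). Let $w$ be the least integer with
\[
r:=\Big(\frac{1+p}2\Big)^w\le\frac1{24};
\]
it depends only on $p$. The vertex set of $H$ is a disjoint union of sets $W_Q$ of size $w$, one for each node $Q$, so $|V(H)|=w(2^{J+1}-1)<4wN$. Call an ordered pair of nodes $(Q,Q')$ \emph{linked} if $G$ has an edge $uv$ with $u$ below $Q$ and $v$ below $Q'$; here $Q=Q'$ is allowed. Join distinct $x\in W_Q$ and $y\in W_{Q'}$ if and only if $(Q,Q')$ is linked. For example, if $G$ is a single edge $uv$, then $W_u$, $W_v$ and $W_{\mathrm{root}}$ are pairwise completely joined and $W_{\mathrm{root}}$ is a clique, which hosts the edge when $W_u$ and $W_v$ are both entirely deleted.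

By construction, any injection $f\colon V(G)\to S$ such that $f(u)\in W_Q$ only for nodes $Q$ with $u$ below $Q$ is an embedding of $G$ in $H[S]$.

\emph{Edges.} Fix levels $i$ and $j$. Each of the $2M$ ordered pairs of adjacent vertices $(u,v)$ links exactly one pair $(Q,Q')$ with $Q$ at level $i$ and $Q'$ at level $j$, and there are $2^{J-i}2^{J-j}<4N^22^{-i-j}$ such pairs in all. Put $t=\log_2(N^2/M)$; since $M<N^2/2$, we have $t>1$. Then $N^2=M2^t$ and
\[
|E(H)|\le w^2\sum_{i,j=0}^J\min\big(2M,\,4M2^{t-i-j}\big).
\]
The two bounds cross at $i+j=t+1$. There are at most $(t+2)^2$ pairs $(i,j)$ with $i+j\le t+1$, and they contribute at most $2M(t+2)^2$ to the sum. For the others put $m_1=\lfloor t+1\rfloor+1\in(t+1,t+2]$ and write $i+j=m_1+h$ with $h\ge0$. There are at most $m_1+h+1\le t+3+h$ such pairs for each $h$, and each contributes at most $4M2^{t-m_1-h}\le2M2^{-h}$. Since $\sum_{h\ge0}2^{-h}=\sum_{h\ge0}h2^{-h}=2$, their total is at most $2M\big(2(t+3)+2\big)=2M(2t+8)$. Altogether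
\[
|E(H)|\le2w^2M(t^2+6t+12)\le38\,w^2M\log_2^2(N^2/M).
\]

\emph{Success probability.} Process the nodes from the leaves up. At a node $Q$, place as many as possible of the still unplaced vertices of $G$ below $Q$ injectively on $W_Q\cap S$, and let $U_Q$ be the number of vertices below $Q$ that remain unplaced. If $U_{\mathrm{root}}=0$, we have an injection of the required kind.

For an internal node $Q$ with children $Q_1,Q_2$, put $\sigma=U_{Q_1}+U_{Q_2}$ and $b=|W_Q\cap S|$. Then $U_Q=\max(\sigma-b,0)$, and $U_{Q_1}$, $U_{Q_2}$, $b$ are independent, being determined by disjoint parts of $V(H)$. A node removes at most $w$ units of demand, so we must control the upper tail of $U_Q$ and not only its mean. An exponential moment does this and factorizes over independent summands. Let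
\[
g_Q=\mathbb E\big[2^{U_Q}\big]-1 ,
\]
and note that $\Pr(U_Q>0)\le g_Q$, since $2^{U_Q}-1\ge1$ when $U_Q>0$ and $2^{U_Q}-1=0$ otherwise. For a leaf $U_Q\le1$, so $g_Q\le1$. For an internal node,
\[
2^{U_Q}-1\le2^{-b}\,2^{\sigma}\,\mathbf 1[\sigma>0]\le2^{-b}\cdot2\,(2^\sigma-1).
\]
The first inequality holds because the left side is $0$ if $\sigma\le b$ and less than $2^{\sigma-b}$ if $\sigma>b\ge0$; the second because $2^\sigma\le2(2^\sigma-1)$ for integers $\sigma\ge1$. As $b$ is binomial with $w$ trials and success probability $1-p$, we have $\mathbb E2^{-b}=\big(p+\frac{1-p}2\big)^w=r$. By independence,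
\[
g_Q\le2r\big((1+g_{Q_1})(1+g_{Q_2})-1\big).
\]
If $g_{Q_1},g_{Q_2}\le\gamma\le1$, the right side is at most $2r(2\gamma+\gamma^2)\le6r\gamma\le\gamma/4$; this is the reason for the choice of $w$. By induction $g_Q\le4^{-i}$ at level $i$, and so $\Pr(U_{\mathrm{root}}>0)\le4^{-J}\le N^{-2}$.
\end{proof}

\section{The lower bound at all densities}\label{sec:densities}

Theorem~\ref{thm:lower} covers $n^{3/2}\le n^2/D\le n^2/D_0$ and fixes the number of edges only up to a factor $4$. The rest follows by padding. If $G_0$ is a subgraph of $G$, an embedding of $G$ restricts to an embedding of $G_0$, so $T(G,H)\subseteq T(G_0,H)$ for every $H$. For sparse $G$ we place a dense hard graph on a small part of the vertex set; the hypothesis $M\ge N^\varepsilon$ ensures that this part has polynomially many vertices, so that its logarithm is comparable to $\log N$.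

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Let $N$ be large in terms of $p$ and $\varepsilon$, let $N^\varepsilon\le M\le\binom N2$, and put $c_1=\min\big(c_0\varepsilon^2/200,\ 1/\log^2D_0\big)$. We find a graph $G_0$ with at most $N$ vertices and at most $M$ edges such that every $H$ with $\Pr(T(G_0,H))\ge e^{-N^{\varepsilon/8}}$ has at least $c_1M\log^2(N^2/M)$ edges. Adding isolated vertices and then arbitrary edges to $G_0$, which is possible since $M\le\binom N2$, gives a graph $G$ with exactly $N$ vertices and $M$ edges and the same property.

\emph{Case 1: $M>N^2/D_0$.} Let $G_0$ be any graph with $N$ vertices and $M$ edges. If $\Pr(T(G_0,H))>0$, then $H$ contains $G_0$, and since $1<N^2/M<D_0$,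
\[
|E(H)|\ge M\ge M\log^2(N^2/M)/\log^2D_0 .
\]

\emph{Case 2: $N^{8/5}\le M\le N^2/D_0$.} Put $n=N$ and $D=N^2/M$, so $D_0\le D\le N^{2/5}\le n^{1/2}$. The graph $G_0$ of Theorem~\ref{thm:lower} has at most $n^2/D=M$ edges. Since $e^{-N^{\varepsilon/8}}\ge e^{-N^{1/4}}$, the theorem gives $|E(H)|\ge c_0M\log^2(N^2/M)$.

\emph{Case 3: $N^\varepsilon\le M<N^{8/5}$ and $M\le N^2/D_0$.} Put $n=\lfloor M^{5/8}\rfloor\le N$ and $D=n^{2/5}$. For large $N$ we have $n\ge N^{5\varepsilon/8}-1\ge N^{\varepsilon/2}$, hence $n\ge n_0$ and $D_0\le D\le n^{1/2}$; also
\[
M\ge n^{8/5}=\frac{n^2}D\ge M\big(1-M^{-5/8}\big)^{8/5}\ge\frac M2 .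
\]
The graph $G_0$ of Theorem~\ref{thm:lower} has $n$ vertices and at most $M$ edges. Since $n^{1/4}\ge N^{\varepsilon/8}$, the theorem applies to every $H$ with $\Pr(T(G_0,H))\ge e^{-N^{\varepsilon/8}}$. Using $\log n\ge\frac\varepsilon2\log N$ and $\log(N^2/M)\le2\log N$,
\[
|E(H)|\ge c_0\frac M2\Big(\frac25\log n\Big)^2\ge\frac{c_0\varepsilon^2}{50}M\log^2N\ge\frac{c_0\varepsilon^2}{200}M\log^2(N^2/M).
\]

\emph{Connected graphs.} Let $M\ge2N$ and $M'=M-(N-1)$. Then $M/2\le M'\le M$ and $M'\ge N+1>N^\varepsilon$, so the above gives a hard graph $G'$ with $N$ vertices and $M'$ edges. Add the missing edges of a path through all $N$ vertices, at most $N-1$ of them, and then arbitrary edges up to a total of $M$. The resulting graph $G$ is connected and contains $G'$, so every $H$ with $\Pr(T(G,H))\ge e^{-N^{\varepsilon/8}}$ has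
\[
|E(H)|\ge c_1M'\log^2(N^2/M')\ge\frac{c_1}2M\log^2(N^2/M).
\]
The theorem holds with $c=c_1/2$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:iff}]
If $\log^2(N^2/M)=O(\log N)$, Theorem~\ref{thm:sharp}(a) gives $O(N)$ vertices and $O(M\log N)$ edges for every graph. Otherwise $\log^2(N^2/M)/\log N\to\infty$ along a subsequence. For any constant $A$ and all large $N$ in this subsequence, $AM\log N<cM\log^2(N^2/M)$, so for the graph $G$ of Theorem~\ref{thm:sharp}(b) every $H$ with at most $AM\log N$ edges has success probability below $e^{-N^{\varepsilon/8}}$. Finally, $\log^2(N^2/M)\le C^2\log N$ is the same as $M\ge N^2e^{-C\sqrt{\log N}}$.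
\end{proof}

\begin{remark}
The order $M\log^2(N^2/M)$ is the worst case over all graphs with $N$ vertices and $M\ge N^\varepsilon$ edges, and over connected graphs when $M\ge2N$. The hard graphs have vertices of large degree, and the proof relies on this (Remark~\ref{rem:degree}). We do not claim a corresponding lower bound for graphs of bounded maximum degree.
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Sparse Networks Tolerating Random Faults},
\texttt{https://www.eda.ict.e.titech.ac.jp/\allowbreak ueno/\allowbreak Files/\allowbreak papers/\allowbreak 2004\_01.pdf}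

\end{thebibliography}
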